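# Real quintics with a compass and a twice-notched straightedge

## 1. Quintics that sit inside a balanced sextic

We begin with a quintic that a single placement of a marked ruler solves:
$$E(s)=2s^5-7s^4+6s^3+2s-1 .$$
It has no rational root: the candidates are $\pm1,\pm\frac12$, and $E(1)=2$, $E(-1)=-18$, $E(\frac12)=\frac38$, $E(-\frac12)=-\frac{13}4$. We shall see that its real roots can be constructed because $(2s-1)E(s)$ has a special shape. First, the rules.

### The tools

We work in the Euclidean plane, identified with $\mathbb C$. The straightedge carries two notches at unit distance. We start from the points $0$ and $1$, and the allowed steps are these: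

(i) draw the line through two distinct constructed points;

(ii) draw the circle centered at a constructed point whose radius is the distance between two constructed points;

(iii) adjoin the intersection points of two distinct constructed lines or circles;

(iv) (neusis) let $P$ be a constructed point and $C_1,C_2$ constructed lines or circles. A triple $(L,Q_1,Q_2)$ is **admissible** if $L$ is a line through $P$, $Q_1\in C_1\cap L$, $Q_2\in C_2\cap L$ and $|Q_1Q_2|=1$. If there are only finitely many admissible triples, then for any admissible triple one may adjoin $L,Q_1,Q_2$.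

In words: the ruler passes through the pole $P$, with one notch on $C_1$ and the other on $C_2$. Two small examples. Take $P=0$ and the lines $x=1$, $x=2$. A line through $0$ meeting both is $y=tx$, so $Q_1=(1,t)$, $Q_2=(2,2t)$ and $|Q_1Q_2|=\sqrt{1+t^2}$. This equals $1$ only for $t=0$, so there is exactly one admissible triple and the step is legal. Now take $P=0$ and the circles of radius $1$ and $2$ around $0$. Every line through $0$ gives an admissible triple, so this configuration may not be used. No freely chosen point is ever adjoined.

A point (a complex number) is **constructible** if it is reached by finitely many such steps; a real number is constructible if the corresponding point of the real axis is. Let $K\subset\mathbb R$ be the set of constructible reals. By classical compass-and-straightedge work (steps (i)–(iii)), $K$ is a field, $\sqrt x\in K$ whenever $0\le x\in K$, and $x+iy$ with $x,y$ real is constructible if and only if $x,y\in K$. So the constructible complex numbers form the field $K(i)$.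

A polynomial whose coefficients are constructible reals is **solvable using these tools** if each of its real roots is constructible. The question, from "Constructions Using A Compass And Twice-Notched Straightedge" (https://baragar.faculty.unlv.edu/papers/TwiceNotch.pdf), is whether every quintic with constructible real coefficients that is solvable by radicals is solvable using these tools. A known example shows that radicals are not the right boundary: $x^5-4x^4+2x^3+4x^2+2x-6$ is irreducible over $\mathbb Q$ with Galois group $S_5$, hence not solvable by radicals, and yet its three real roots are constructible with these tools.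

### The equation behind one neusis

Put the pole at $0$ and take two circles whose centers are seen from $0$ at a right angle: centers $A_1=(a_1,0)$, $A_2=(0,a_2)$ with $a_1,a_2>0$, and squared radii $a_1^2-k_1$, $a_2^2-k_2$. For an admissible triple let $\omega=Q_2-Q_1$. This is a unit vector along a line through $0$, so $Q_1=\rho\omega$ and $Q_2=(\rho+1)\omega$ with $\rho$ real. That $Q_1$ and $Q_2$ lie on the circles says
$$\rho^2-2\rho\,A_1\cdot\omega+k_1=0,\qquad (\rho+1)^2-2(\rho+1)\,A_2\cdot\omega+k_2=0. \tag{1}$$
If $\rho\neq0,-1$, these give the two coordinates of $\omega$, and $|\omega|=1$ becomes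
$$\Bigl(\frac{\rho^2+k_1}{2a_1\rho}\Bigr)^2+\Bigl(\frac{(\rho+1)^2+k_2}{2a_2(\rho+1)}\Bigr)^2=1. \tag{2}$$
The right angle is what makes the two coordinates separate. Cleared of denominators, (2) is a sextic in $\rho$. It looks best in the signed ratio $s=\rho/(\rho+1)$ of the distances of $Q_1$ and $Q_2$ from the pole. There are four parameters $a_1,a_2,k_1,k_2$, and a sextic has seven coefficients up to scaling, so we expect two conditions on the coefficients and some inequalities. Here they are.

**Definition.** A real polynomial $G=\sum_{j=0}^6e_js^j$ is **balanced** if
$$e_1=-4e_0,\qquad e_5=-4e_6, \tag{3}$$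
$$e_0>0,\quad e_6>0,\quad p:=e_0+\tfrac12e_3+e_4-4e_6>0,\quad r:=-4e_0+e_2+\tfrac12e_3+e_6>0. \tag{4}$$

When $e_0,e_6\ne0$, condition (3) says that the six complex roots have sum $4$ and their reciprocals have sum $4$. Both conditions are unchanged when $G$ is multiplied by a positive number.

**Example.** $(2s-1)E(s)=4s^6-16s^5+19s^4-6s^3+4s^2-4s+1$ is balanced: $-4=-4\cdot1$, $-16=-4\cdot4$, $p=1-3+19-16=1$, $r=-4+4-3+4=1$.

**Lemma 1.** Let $G\in K[s]$ be balanced. Then every real root of $G$ lies in $K$. It is obtained from the $e_j$ by field operations, real square roots and at most one neusis, between two circles whose centers are seen from the pole at a right angle.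

*Proof.* **Step 1: rewrite $G$ so that the substitution $\rho=s/(1-s)$ becomes visible.** Put $n=-\frac12(e_3+4e_0+4e_6)$. We claim
$$G(s)=e_0(1-s)^4+e_6\,s^2(1-s)^4+n\,s^2(1-s)^2+p\,s^4+r\,s^2. \tag{5}$$
We have $(1-s)^4=1-4s+6s^2-4s^3+s^4$ and $s^2(1-s)^2=s^2-2s^3+s^4$, so the coefficients of the right side, from $s^0$ to $s^6$, are
$$e_0,\quad -4e_0,\quad 6e_0+e_6+n+r,\quad -4e_0-4e_6-2n,\quad e_0+6e_6+n+p,\quad -4e_6,\quad e_6 .$$
The second and sixth are $e_1,e_5$ by (3). The fourth is $e_3$ by the choice of $n$. Inserting $n=-\frac12e_3-2e_0-2e_6$ and the definitions of $r$ and $p$, the third is $4e_0-e_6-\frac12e_3+r=e_2$ and the fifth is $-e_0+4e_6-\frac12e_3+p=e_4$.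

**Step 2: turn a real root of $G$ into a real solution of (2).** Let $s_0$ be a real root. Since $G(0)=e_0>0$ and $G(1)=p+r>0$, we have $s_0\neq0,1$. Put $\rho_0=s_0/(1-s_0)$. Then $\rho_0+1=1/(1-s_0)$, so $\rho_0\ne0,-1$ and $s_0=\rho_0/(\rho_0+1)$. Divide (5) at $s_0$ by $s_0^2(1-s_0)^2$. Because $(1-s_0)/s_0=1/\rho_0$ and $1-s_0=1/(\rho_0+1)$, we get, for $\rho=\rho_0$,
$$p\rho^2+r(\rho+1)^2+\frac{e_0}{\rho^2}+\frac{e_6}{(\rho+1)^2}+n=0 .$$
Let $k_1=\sqrt{e_0/p}$ and $k_2=\sqrt{e_6/r}$; these are positive and lie in $K$, by (4). Since $e_0=pk_1^2$ and $e_6=rk_2^2$, completing squares gives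
$$p\Bigl(\rho+\frac{k_1}{\rho}\Bigr)^2+r\Bigl(\rho+1+\frac{k_2}{\rho+1}\Bigr)^2=w,\qquad w:=2pk_1+2rk_2-n\in K,$$
at $\rho=\rho_0$. As $k_1>0$, the number $\rho_0+k_1/\rho_0=(\rho_0^2+k_1)/\rho_0$ is not $0$, so $w>0$. Put $a_1=\sqrt{w/4p}$, $a_2=\sqrt{w/4r}$, positive elements of $K$. Dividing by $w$ turns the last equation into (2) at $\rho=\rho_0$.

**Step 3: check that the circles we want are real.** Let $A_1=(a_1,0)$, $A_2=(0,a_2)$, $P=0$, and let $\omega_0$ be the vector whose coordinates are the two brackets of (2) at $\rho_0$; it is a unit vector. Then $A_1\cdot\omega_0=(\rho_0^2+k_1)/(2\rho_0)$, so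
$$|\rho_0\omega_0-A_1|^2=\rho_0^2-(\rho_0^2+k_1)+a_1^2=a_1^2-k_1,$$
and in the same way $|(\rho_0+1)\omega_0-A_2|^2=a_2^2-k_2$. So both right sides are $\ge0$. If $a_1^2=k_1$, then $\rho_0\omega_0=A_1$, hence $\rho_0=\pm a_1\in K$ and $s_0\in K$. If $a_2^2=k_2$, then $\rho_0+1=\pm a_2$, and again $s_0\in K$. In these two cases no neusis is needed.

**Step 4: perform the neusis, after checking that it is legal.** Otherwise draw the circles $C_j$ with center $A_j$ and radius $\sqrt{a_j^2-k_j}\in K$. For any admissible triple for $P,C_1,C_2$, write $Q_1=\rho\omega$, $Q_2=(\rho+1)\omega$ as above; (1) holds. Since $k_1,k_2\ne0$, (1) forces $\rho\ne0,-1$. So $\omega$, and with it the whole triple, is determined by $\rho$, and $\rho$ satisfies (2). Multiplying (2) by $\rho^2(\rho+1)^2$ gives a polynomial equation of degree $6$ with leading coefficient $\frac1{4a_1^2}+\frac1{4a_2^2}\neq0$. Hence there are at most six admissible triples, and the step is allowed. By Step 3 the pair $(\rho_0,\omega_0)$ gives an admissible triple, so $Q_1=\rho_0\omega_0$ is constructible. Then $\rho_0=\pm|Q_1|\in K$, and $s_0=\rho_0/(\rho_0+1)\in K$. $\square$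

So if $f\in K[s]$ is a quintic and $(s-m)f(s)$ is balanced for some $m\in K$, all real roots of $f$ are constructible. This is the easy special case.

**The quintic $E$ by hand.** For $(2s-1)E(s)$ we have $e_0=1$, $e_6=4$, $p=r=1$, $n=-\frac12(-6+4+16)=-7$. So $k_1=1$, $k_2=2$, $w=2+4+7=13$, $a_1=a_2=\frac{\sqrt{13}}2$, and the squared radii are $\frac{13}4-1=\frac94$ and $\frac{13}4-2=\frac54$. The recipe: pole $0$, a circle of radius $\frac32$ around $(\frac{\sqrt{13}}2,0)$, a circle of radius $\frac{\sqrt5}2$ around $(0,\frac{\sqrt{13}}2)$. The root $s=\frac12$ of the factor $2s-1$ corresponds to $\rho=1$ and $\omega=(\frac2{\sqrt{13}},\frac3{\sqrt{13}})$; indeed $|\omega-A_1|^2=\frac{81}{52}+\frac{9}{13}=\frac{117}{52}=\frac94$. Since $E(0)=-1<0<\frac38=E(\frac12)$, there is a real root of $E$ in $(0,\frac12)$. It is read off from another placement of the same ruler, with $0<\rho<1$.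

## 2. All real quintics: the statement, and why rescaling is not enough

What changes for a general quintic $f$? There is no reason for $f$ to have the right shape. The theorem says that this can always be arranged, and radicals play no role.

**Theorem 1.** Let $0\ne f\in K[x]$ have degree $\le5$.

- (A) Every real root of $f$ lies in $K$. If $f$ is a squarefree quintic, each real root is obtained from the coefficients by field operations, real square roots and at most one neusis. That neusis is between two circles whose centers are seen from the pole $P$ at a right angle.
- (B) Every complex root of $f$ lies in $K(i)$. (For non-real roots no bound on the number of neuses is claimed.)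

In particular the question has the answer yes: every quintic with constructible real coefficients that is solvable by radicals is solvable with compass and twice-notched straightedge, and the same holds without the solvability hypothesis.

**Theorem 2 (scope and sharpness).**

- (a) Let $\alpha$ be algebraic over $\mathbb Q$ with solvable Galois group $\Gamma$ (the group of the Galois closure of $\mathbb Q(\alpha)/\mathbb Q$). Then $\alpha$ is constructible if and only if no prime $>5$ divides $|\Gamma|$. In particular the regular $n$-gon is constructible if and only if $\varphi(n)$ has no prime factor $>5$ (so the regular 11-, 25-, 31-, 41-, 61-, 101- and 125-gons are constructible).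
- (b) For every $n\ge7$ there is a polynomial of degree $n$ over $\mathbb Q$ with a non-constructible real root.
- (c) An irreducible sextic over $K$ with a real root, if one exists, has Galois group $A_6$ or $S_6$ over $K$. (It is not decided here whether one exists.)
- (d) Real coefficients are essential in Theorem 1: no root of $x^5+(3+2i)x+(3+2i)$ is constructible.

### Two attempts on $x^5-2$

A sensible first try for a quintic $f$ with roots $\xi_1,\dots,\xi_5$ is to add a sixth root $m$ and rescale: look for $m,\lambda$ such that the numbers $m/\lambda,\xi_1/\lambda,\dots,\xi_5/\lambda$ have sum $4$ and reciprocal sum $4$. These are two equations for two unknowns. For $f=x^5-2$ the sum of the roots and the sum of their reciprocals are both $0$. The equations become $m/\lambda=4$ and $\lambda/m=4$, which contradict each other. So rescaling fails already at (3), and where it succeeds we have no control over (4).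

A rescaling has one parameter, while there are five roots to place. A substitution $\beta_i=h(\xi_i)$ with $h$ a real polynomial of degree $\le4$ has five parameters. By interpolation it carries the roots anywhere we like, as long as real roots go to real numbers and conjugate pairs to conjugate pairs. So second try: fix a balanced sextic $G_0$ over $\mathbb Q$ and choose $h_0$ sending the $\xi_i$ to five of its roots. This stops at another precise point. Lemma 1 gives the real $\beta_i$, but to return from $\beta_i=h_0(\xi_i)$ to $\xi_i$ we need to know $h_0$, and its coefficients are made from the unknown $\xi_i$. We could replace $h_0$ by a nearby polynomial $h$ with rational coefficients. But (3) consists of equalities, and they are destroyed by the perturbation.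

What gets past this point is to combine the two attempts. The inequalities (4) are open conditions, so they survive a small perturbation of $h_0$. The two equalities (3) can be repaired afterward by adjusting the sixth root $m$ and the scale $\lambda$, and this costs one quadratic equation over $K$. Near $G_0$ the repair works because a certain derivative is not $0$.

## 3. Model sextics with two, four and six real roots

Since $h_0$ must respect complex conjugation, we need models with each possible number of real roots. A squarefree quintic has $1$, $3$ or $5$ real roots; with the extra real root $m$ this makes $2$, $4$ or $6$.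

**Lemma 2.** For each $\ell\in\{2,4,6\}$ there is a balanced sextic $G_0\in\mathbb R[s]$ with six distinct complex roots, exactly $\ell$ of them real.

*Proof.* **Step 1: a one-parameter family in the coordinate $\rho$.** In (5) take $p=r=1$, $e_0=81$, $e_6=100$ and a free $n\in\mathbb R$. The list of coefficients in Step 1 of Lemma 1 shows that (3) holds, and solving the third, fourth and fifth entries for $r$, $n$, $p$ gives back the formulas in (4). So $p=r=1$ are the quantities of (4), and $G_0$ is balanced. With $\rho=s/(1-s)$,
$$G_0(s)=s^2(1-s)^2\bigl(\Phi(\rho)+n\bigr),\qquad \Phi(\rho)=\rho^2+(\rho+1)^2+\frac{81}{\rho^2}+\frac{100}{(\rho+1)^2}.$$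
Let $H(\rho)=\rho^2(\rho+1)^2(\Phi(\rho)+n)$, a polynomial of degree $6$ with $H(0)=81$, $H(-1)=100$. Since $\rho=s/(1-s)$ and $\rho+1=1/(1-s)$, we have $G_0(s)=(1-s)^6H(s/(1-s))$. Also $G_0(0)=81$, $G_0(1)=2$. So $s\mapsto s/(1-s)$ maps the six roots of $G_0$ to the six roots of $H$, that is, to the six solutions of $\Phi=-n$, with multiplicities, and real roots correspond to real roots.

**Step 2: count real solutions of $\Phi=-n$ by convexity.** On each of the intervals $(0,\infty)$, $(-\infty,-1)$, $(-1,0)$ we have $\Phi''=4+486\rho^{-4}+600(\rho+1)^{-4}>0$, and $\Phi\to+\infty$ at both ends. So on each interval $\Phi$ takes every value above its minimum exactly twice and no value below it. Call the minima $\mu_1$ on $(0,\infty)$, $\mu_3$ on $(-\infty,-1)$, $\mu_2$ on $(-1,0)$.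

**Step 3: order the three minima.** For $t>0$,
$$\Phi(-1-t)-\Phi(t)=\frac{81}{(1+t)^2}+\frac{100}{t^2}-\frac{81}{t^2}-\frac{100}{(1+t)^2}=19\Bigl(\frac1{t^2}-\frac1{(1+t)^2}\Bigr)>0 .$$
Taking $t$ with $\Phi(-1-t)=\mu_3$ gives $\mu_3>\Phi(t)\ge\mu_1$. Next, $\mu_3\le\Phi(-4)=16+9+\frac{81}{16}+\frac{100}9<43$. On $(-1,0)$ both $\rho^2$ and $(\rho+1)^2$ are less than $1$, so $\Phi>81+100$ there and $\mu_2\ge181$. Hence $\mu_1<\mu_3<\mu_2$.

**Step 4: choose $n$.** Taking $-n$ in $(\mu_1,\mu_3)$, $(\mu_3,\mu_2)$ or $(\mu_2,\infty)$ gives exactly $2$, $4$ or $6$ real solutions. The rational function $\Phi$ has finitely many critical points, so finitely many critical values; if $-n$ avoids them, every solution is simple and the six solutions are distinct. $\square$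

## 4. Carrying the roots to a model and correcting the two sums

*Proof of Theorem 1(A).* **Step 1: reduce to a squarefree quintic.** Replace $f$ by its squarefree part $f/\gcd(f,f')\in K[x]$, which has the same roots, and multiply by factors $x-c$ with distinct integers $c$ that are not roots until the degree is $5$. (If $f$ is already a squarefree quintic, nothing is changed.) Let $\xi_1,\dots,\xi_5$ be the roots; $\nu\in\{1,3,5\}$ of them are real.

**Step 2: choose the model and the root of it that will become free.** Take $G_0$ from Lemma 2 with $\ell=\nu+1$. By (3) its roots have sum $4$ and reciprocal sum $4$. It has at least two distinct real roots, so we can choose a real root $m_0\ne-1$. Also $m_0\neq0,1$, since $G_0(0)>0$ and $G_0(1)=p+r>0$. The other five roots are distinct and nonzero, and exactly $\nu$ of them are real.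

**Step 3: send the $\xi_i$ to these five roots by a real polynomial.** Both five-element sets consist of $\nu$ real numbers and $(5-\nu)/2$ conjugate pairs. So we can label the five roots $\beta^0_1,\dots,\beta^0_5$ such that $\xi_i\mapsto\beta_i^0$ commutes with complex conjugation. Lagrange interpolation gives a unique $h_0\in\mathbb C[x]$ of degree $\le4$ with $h_0(\xi_i)=\beta_i^0$. The polynomial with conjugated coefficients takes the same values at the $\xi_i$, so by uniqueness $h_0\in\mathbb R[x]$.

**Step 4: for $h$ near $h_0$, find the equation for the correcting sixth root.** Let $h\in\mathbb R[x]$ have degree $\le4$, and view it as a point of $\mathbb R^5$. Put $\beta_i=h(\xi_i)$. For $h$ close to $h_0$ the $\beta_i$ are distinct and nonzero. Put $T=\sum\beta_i$ and $T'=\sum1/\beta_i$; these are real and depend smoothly on $h$. We want $m$ and $\lambda$ with $(m+T)/\lambda=4$ and $\lambda(1/m+T')=4$. The first gives $\lambda=(m+T)/4$; inserted in the second, it says $(m+T)(1+T'm)=16m$. So let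
$$Q_h(X)=(X+T)(1+T'X)-16X=T'X^2+(TT'-15)X+T. \tag{6}$$

**Step 5: solve this equation near $m_0$.** At $h=h_0$ we have $T=4-m_0$ and $T'=4-1/m_0$. Hence $m_0+T=4$, $1+T'm_0=4m_0$, and $Q_{h_0}(m_0)=16m_0-16m_0=0$. For the derivative, $2m_0T'=8m_0-2$ and $TT'=17-4m_0-\frac4{m_0}$, so
$$Q_{h_0}'(m_0)=2m_0T'+TT'-15=4\Bigl(m_0-\frac1{m_0}\Bigr)\ne0,$$
because $m_0\neq\pm1$; this is why the root $-1$ was avoided. By the implicit function theorem there is, for $h$ near $h_0$, a real root $m=m(h)$ of $Q_h$, continuous in $h$, with $m(h_0)=m_0$. Close to $h_0$ we have $m\ne0$ and $Q_h'(m)\neq0$, so $Q_h$ is not the zero polynomial. Put $\lambda=(m+T)/4$. At $h_0$ it equals $1$, so it is positive for $h$ near $h_0$.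

**Step 6: the corrected sextic is balanced.** Let
$$G_h(s)=\Bigl(s-\frac m\lambda\Bigr)\prod_{i=1}^5\Bigl(s-\frac{\beta_i}\lambda\Bigr)\in\mathbb R[s].$$
Its roots are nonzero. Their sum is $(m+T)/\lambda=4$, and the sum of their reciprocals is
$$\lambda\Bigl(\frac1m+T'\Bigr)=\frac{(m+T)(1+T'm)}{4m}=\frac{16m}{4m}=4 .$$
So (3) holds exactly for every $h$ near $h_0$. The coefficients of $G_h$ are continuous in $h$, and $G_{h_0}$ is $G_0$ divided by its positive leading coefficient, so $G_{h_0}$ satisfies (4). As (4) consists of strict inequalities, it holds for all $h$ close enough to $h_0$.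

**Step 7: choose $h$ rational and check that everything lies over $K$.** Points with rational coordinates are dense in $\mathbb R^5$, so we may fix such an $h\in\mathbb Q[x]$. Every symmetric polynomial with rational coefficients in the $\beta_i=h(\xi_i)$ is symmetric in the roots of $f$, hence lies in $K$. So $T\in K$. Also $T'\in K$, as the quotient of the fourth by the fifth elementary symmetric polynomial of the $\beta_i$. The number $m$ is a real root of the nonzero polynomial $Q_h\in K[X]$ of degree $\le2$, and $K$ is closed under real square roots, so $m\in K$. Hence $\lambda\in K$, and $G_h\in K[s]$.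

**Step 8: apply Lemma 1 and come back to $\xi_i$.** Let $\xi_i$ be real. Then $\beta_i/\lambda$ is a real root of the balanced sextic $G_h\in K[s]$, so it lies in $K$ by Lemma 1, and $\beta_i\in K$. The common roots of $f$ and $h-\beta_i$ are the $\xi_j$ with $h(\xi_j)=\beta_i$. Since the $\beta_j$ are distinct, $\xi_i$ is the only one, and since $f$ is squarefree, $\gcd(f,h-\beta_i)=x-\xi_i$. The Euclidean algorithm computes this gcd in $K[x]$ by field operations, so $\xi_i\in K$.

Apart from field operations we used one square root for $m$ and the operations listed in Lemma 1. This proves (A), and so answers the question affirmatively. $\square$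

## 5. Fifth roots and complex roots

**Lemma 3.** For $q\in\{2,3,5\}$ the field $K(i)$ is closed under $q$-th roots and contains $\zeta_q=e^{2\pi i/q}$.

*Proof.* We reduce a complex root to real roots of polynomials of degree $q\le 5$. Let $0\ne w=Re^{i\varphi}\in K(i)$ with $R>0$. Then $R$ is the square root of the sum of the squares of the coordinates, so $R\in K$ and $\cos\varphi\in K$. The number $R^{1/q}>0$ is a real root of $X^q-R$. The number $\cos(\varphi/q)$ is a real root of $D_q(X)-\cos\varphi$, where $D_q$ is the Chebyshev polynomial with $D_q(\cos\theta)=\cos q\theta$, namely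
$$D_2=2X^2-1,\qquad D_3=4X^3-3X,\qquad D_5=16X^5-20X^3+5X .$$
Both numbers lie in $K$ by Theorem 1(A), and $\sin(\varphi/q)=\pm\sqrt{1-\cos^2(\varphi/q)}\in K$. So $R^{1/q}e^{i\varphi/q}\in K(i)$. Since $\varphi$ may be any argument of $w$, this covers all $q$-th roots. The case $w=1$, $\varphi=2\pi$ gives $\zeta_q$. $\square$

*Proof of Theorem 1(B).* By Cardano and Ferrari, a field of characteristic $0$ that is closed under square and cube roots and contains $\zeta_3$ contains all roots of its polynomials of degree $\le4$. By Lemma 3 this applies to $K(i)$ and settles degree $\le4$. A quintic over $K$ has a real root $\xi$, which lies in $K$ by (A); divide by $x-\xi$ and use the case of degree $4$. $\square$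

## 6. Each step is real algebraic of degree at most six

For Theorem 2 we need bounds from above on what is constructible. The next lemma is essentially in Baragar, *Amer. Math. Monthly* 109 (2002) 151–164; here is a proof. The word "real" in it will matter in part (d).

**Lemma 4.** For every constructible point there is a tower of real fields $\mathbb Q=k_0\subset k_1\subset\dots\subset k_N\subset\mathbb R$ with $[k_{j+1}:k_j]\le6$ such that $k_N$ contains its coordinates.

*Proof.* **Step 1: set up the induction and dispose of the classical steps.** Induct on construction steps. Suppose all objects so far are defined over a real field $k$: points have coordinates in $k$, lines have equations over $k$, circles have center in $k^2$ and squared radius in $k$. Steps (i) and (ii) keep this. In step (iii) we solve linear equations and at most a quadratic one (for two circles with different centers, first subtract the equations to get a line; distinct concentric circles do not meet). So a tower of real steps of degree $\le2$ suffices.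

**Step 2: write a neusis as equations.** Translate so that $P=0$. For the chosen admissible triple, $\omega=Q_2-Q_1$ is a unit vector, $Q_1=\rho\omega$ and $Q_2=(\rho+1)\omega$. Put $\rho_1=\rho$, $\rho_2=\rho+1$. The condition $Q_j\in C_j$ reads
$$\rho_j\,A_j\cdot\omega=g_j(\rho_j). \tag{7}$$
For a circle with center $A_j$, $g_j(X)=\frac12(X^2+\kappa_j)$ with $\kappa_j\in k$ equal to $|A_j|^2$ minus the squared radius. For a line $A_j\cdot Q=a_j$, $g_j=a_j$ is constant and $A_j\ne0$. It suffices to reach $k(\rho,\omega)$ (adjoining the coordinates of $\omega$) by real steps of degree $\le6$. We use one observation: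

($*$) If $k'$ is a real field containing $\rho$, and $B\cdot\omega=c$ with $0\neq B\in k'^2$ and $c\in k'$, then $\omega$ has coordinates in a real extension of $k'$ of degree $\le2$. Indeed, with $B^\perp$ the vector $B$ turned by a right angle and $d=B^\perp\cdot\omega$, we have $\omega=(cB+dB^\perp)/|B|^2$, and $|\omega|=1$ gives $d^2=|B|^2-c^2\in k'$.

**Step 3: the case that some $\rho_i=0$.** Then $\rho\in\{0,-1\}\subset k$, and the other index $j$ has $\rho_j=\pm1$. If $A_j\neq0$, (7) for $j$ and ($*$) finish. If $A_j=0$, then neither condition involves $\omega$, so both hold for every unit vector $\omega$ with this $\rho$. That gives infinitely many admissible triples, which is excluded.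

**Step 4: $\rho_1\rho_2\ne0$ and $A_1,A_2$ linearly independent.** Solving $A_j\cdot\omega=g_j(\rho_j)/\rho_j$ for $\omega$ gives $\omega=U(\rho)$, where the entries of $U\in k(X)^2$ are $k$-linear combinations of $g_1(X)/X$ and $g_2(X+1)/(X+1)$. So $X(X+1)U$ has polynomial entries of degree $\le3$, and $H=X^2(X+1)^2(|U|^2-1)\in k[X]$ has degree $\le6$ and $H(\rho)=0$. If $H$ were the zero polynomial, then for every real $X\ne0,-1$ the unit vector $U(X)$ would give an admissible triple with $|Q_1|=|X|$: infinitely many, excluded. So $[k(\rho):k]\le6$, and $\omega\in k(\rho)^2$.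

**Step 5: $\rho_1\rho_2\neq0$ and some $A_i=0$.** Then $C_i$ is a circle and (7) says $\rho_i^2=-\kappa_i$, so $\rho$ has degree $\le2$ over $k$. If the other $A_j\ne0$, use ($*$) over $k(\rho)$. If $A_j=0$, every unit vector works with this $\rho$, which is excluded.

**Step 6: $\rho_1\rho_2\ne0$, $A_1\neq0$ and $A_2=tA_1$ with $t\ne0$.** With $w=A_1\cdot\omega$, (7) reads $\rho w=g_1(\rho)$ and $t(\rho+1)w=g_2(\rho+1)$. Eliminating $w$ shows that $\rho$ is a root of
$$J=t(X+1)g_1(X)-Xg_2(X+1),$$
of degree $\le3$. If $J\ne0$, then $[k(\rho):k]\le3$, $w=g_1(\rho)/\rho\in k(\rho)$, and ($*$) applies with $B=A_1$. Suppose $J=0$. Evaluating at $0$ and at $-1$ gives $g_1(0)=0$ and $g_2(0)=0$. For two circles this means $g_1=g_2=\frac12X^2$ and $J=\frac12X(X+1)(tX-X-1)$, which is not $0$, since the last factor has constant term $-1$. If $C_1$ is a circle and $C_2$ a line, then $J=\frac t2(X+1)X^2\ne0$; if $C_1$ is a line and $C_2$ a circle, then $J=-\frac12X(X+1)^2\neq0$. So both are lines, with equations $A_1\cdot Q=0$ and $tA_1\cdot Q=0$. They are the same line through $P$, and any two points of it at distance $1$ give an admissible triple: infinitely many,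 excluded. $\square$

**Lemma 5.** If $\alpha$ is constructible, the Galois closure of $\mathbb Q(\alpha)/\mathbb Q$ has degree divisible by no prime $>5$.

*Proof.* We pass from the tower to Galois closures and watch the group orders. By Lemma 4, $\alpha\in k_N(i)$; append the step $k_{N+1}=k_N(i)$ to the tower. Let $N_j$ be the Galois closure of $k_j$ over $\mathbb Q$, and let $k_{j+1}=k_j(\theta)$, where $\theta$ has minimal polynomial $g$ over $k_j$ with $\deg g\le6$. An embedding of $k_{j+1}$ in $\mathbb C$ restricts on $k_j$ to some $\sigma|_{k_j}$ with $\sigma\in\mathrm{Gal}(N_j/\mathbb Q)$ and sends $\theta$ to a root of $\sigma(g)$; all roots of all $\sigma(g)$ occur. So $N_{j+1}$ is generated over $N_j$ by the roots of the polynomials $\sigma(g)\in N_j[x]$, and $\mathrm{Gal}(N_{j+1}/N_j)$ embeds in a product of copies of $S_6$. Its order is divisible by no prime $>5$. Multiplying up the tower, the same holds for $[N_{N+1}:\mathbb Q]$, and the degree of the Galois closure of $\mathbb Q(\alpha)$ divides this number. $\square$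

## 7. Solvable numbers, higher degree, and non-real coefficients

### Proof of Theorem 2(a)

"Only if" is Lemma 5. For "if", the point is that $K(i)$ has no radical extensions of degree $2$, $3$ or $5$. Let $N$ be the Galois closure, so $\Gamma=\mathrm{Gal}(N/\mathbb Q)$ is solvable and only the primes $2,3,5$ can divide $|\Gamma|$. Put $F=K(i)$. By restriction, $\mathrm{Gal}(NF/F)$ is isomorphic to a subgroup of $\Gamma$, so it is solvable. If it were nontrivial, it would have a normal subgroup of prime index $q\in\{2,3,5\}$, so $F$ would have a cyclic extension of degree $q$. Since $\zeta_q\in F$, Kummer theory says that this extension is $F(w^{1/q})\neq F$ with $w\in F$. This contradicts Lemma 3. So $\alpha\in N\subset F$.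

For the $n$-gon take $\alpha=\zeta_n=e^{2\pi i/n}$: constructing a regular $n$-gon amounts to constructing $\zeta_n$, the quotient of two consecutive vertices measured from the center, which is the mean of the vertices. Here $\Gamma$ is abelian of order $\varphi(n)$. For $n=11,25,31,41,61,101,125$ the values of $\varphi(n)$ are $10,20,30,40,60,100,100$. $\square$

### Proof of Theorem 2(b)

The polynomial $x^{n-7}(x^7-2)$ has degree $n$ and the real root $2^{1/7}$. Since $x^7-2$ is irreducible over $\mathbb Q$ (Eisenstein at $2$), the Galois closure of $\mathbb Q(2^{1/7})$ has degree divisible by $7$. By Lemma 5, $2^{1/7}$ is not constructible. $\square$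

### Proof of Theorem 2(c)

Let $\theta$ be a real root of an irreducible sextic over $K$. We exclude every transitive group except $A_6$ and $S_6$.

**Imprimitive groups.** If the group is imprimitive, the stabilizer of $\theta$ is not maximal, so there is a field $K\subsetneq M\subsetneq K(\theta)\subset\mathbb R$, with $[M:K]\in\{2,3\}$. A generator of $M$ is a real root of a polynomial of degree $\le3$ over $K$, hence lies in $K$ by Theorem 1: contradiction.

**Primitive groups.** The primitive groups of degree $6$ are $\mathrm{PSL}_2(5)\cong A_5$, $\mathrm{PGL}_2(5)\cong S_5$, $A_6$ and $S_6$. The abstract groups $A_5$ and $S_5$ have subgroups of index $5$, namely $A_4$ and $S_4$. In the first two cases the fixed field of such a subgroup has degree $5$ over $K$, and the minimal polynomial of a generator is an irreducible quintic over $K$. But every quintic over $K$ has a real root, which lies in $K$ by Theorem 1: contradiction. $\square$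

### Proof of Theorem 2(d)

Let $\pi=3+2i$, a prime of $\mathbb Z[i]$ of norm $13$, and put $f=x^5+\pi x+\pi$, $\bar f=x^5+\bar\pi x+\bar\pi$. Let $N_f,N_{\bar f}$ be their splitting fields over $\mathbb Q(i)$ and $N=N_fN_{\bar f}$. This $N$ is the splitting field of $f\bar f\,(x^2+1)\in\mathbb Q[x]$ over $\mathbb Q$, hence Galois over $\mathbb Q$. The plan is to follow the Galois group of $f\bar f$ up a tower of Lemma 4. A step of degree $6$ could well absorb one copy of $A_5$. But the fields are real, so complex conjugation forces the step to treat $f$ and $\bar f$ alike, and two copies are too many.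

**Step 1: $f$ and $\bar f$ have group $S_5$ over $\mathbb Q(i)$.** By Eisenstein at $\pi$, $f$ is irreducible, and $\pi$ is totally ramified in the field generated by a root, so $\pi$ ramifies in $N_f$. Modulo $1+i$, with residue field $\mathbb F_2$, we have $\pi\equiv1$ and
$$f\equiv x^5+x+1=(x^2+x+1)(x^3+x^2+1).$$
Both factors have no root in $\mathbb F_2$, so they are irreducible, and they are distinct. So a Frobenius element at $1+i$ acts on the roots with cycle type $(2,3)$, and its cube is a transposition. A transitive group of prime degree $5$ containing a transposition is $S_5$. The same argument works for $\bar f$: it is Eisenstein at $\bar\pi$ and has the same reduction modulo $1+i$.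

**Step 2: the two splitting fields are nearly independent.** Modulo $\pi$ the residue field is $\mathbb F_{13}$. From $3+2i\equiv0$ we get $i\equiv5$ and $\bar\pi=3-2i\equiv6\pmod{13}$. With $\mathrm{disc}(x^5+ax+b)=256a^5+3125b^4$,
$$\mathrm{disc}(x^5+6x+6)=256\cdot6^5+3125\cdot6^4=6^4\cdot4661\not\equiv0\pmod{13},$$
since $4661=13\cdot358+7$. So $\pi$ is unramified in $N_{\bar f}$, hence in $N_f\cap N_{\bar f}$. As $\pi$ ramifies in $N_f$, the intersection is a proper subfield of $N_f$. Its group over $\mathbb Q(i)$ is a quotient of $S_5$ other than $S_5$ itself. The normal subgroups of $S_5$ are $1,A_5,S_5$, so this quotient has order $\le2$ and $A_5$ maps trivially to it. Now $\mathrm{Gal}(N/\mathbb Q(i))$ consists of all pairs $(a,b)\in S_5\times S_5$ that agree on $N_f\cap N_{\bar f}$. Hence it contains $A_5\times A_5$ (acting on the roots of $f$ and of $\bar f$).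

**Step 3: set up the induction.** For a real field $k$ in a tower of Lemma 4 let $B_k=\mathrm{Gal}(Nk/k(i))\le S_5\times S_5$. By Step 2, $B_{\mathbb Q}\supseteq A_5\times A_5$. Suppose $B_k\supseteq A_5\times A_5$, and let $k'=k(\theta)\subset\mathbb R$ with $[k':k]\le6$. We show $B_{k'}\supseteq A_5\times A_5$.

Let $M$ be the splitting field over $k(i)$ of the minimal polynomial of $\theta$ over $k$. Then $M$ is Galois over $k$, and $[M:k(i)]\le720$. Put
$$C=\mathrm{Gal}\bigl(Nk/(Nk\cap M)\bigr)\cong\mathrm{Gal}(NkM/M),$$
the isomorphism being restriction. Three facts hold.

- As groups of permutations of the roots, $C\le B_{k'}$. Indeed $M\supseteq k'(i)$, so $NkM\supseteq Nk'$, and restricting $\mathrm{Gal}(NkM/M)$ to $Nk'$ gives automorphisms that fix $k'(i)$.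
- $|B_k/C|=[Nk\cap M:k(i)]\le720$.
- $C$ is normal in $\mathrm{Gal}(Nk/k)$, because $Nk\cap M$ is Galois over $k$. (Here $Nk$ is Galois over $k$, since $N$ is Galois over $\mathbb Q$.)

**Step 4: use complex conjugation.** Since $k$ is real and $Nk$ is normal over $k$, complex conjugation $c$ belongs to $\mathrm{Gal}(Nk/k)$. It exchanges the roots of $f$ with those of $\bar f$. So if $\sigma$ permutes the roots of $f$ evenly and fixes those of $\bar f$, then $c\sigma c^{-1}$ permutes the roots of $\bar f$ evenly and fixes those of $f$. Thus conjugation by $c$ swaps the two factors of $A_5\times A_5$. Hence $C\cap(A_5\times A_5)$ is a normal subgroup of $A_5\times A_5$ that is invariant under this swap.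

**Step 5: list the possibilities.** The normal subgroups of $A_5\times A_5$ are $1$, $A_5\times1$, $1\times A_5$ and the whole group. To see this, suppose a normal subgroup contains $(a,b)$ with $a\ne1$. Choose $x\in A_5$ that does not commute with $a$. The commutator of $(a,b)$ with $(x,1)$ is a nontrivial element of $A_5\times1$ in the subgroup, and since $A_5$ is simple, the subgroup contains $A_5\times1$. The second factor is treated in the same way. So a normal subgroup either contains $A_5\times1$ or has trivial first coordinates, and similarly for $1\times A_5$, which gives the list.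

Only $1$ and the whole group are invariant under the swap. If $C\cap(A_5\times A_5)=1$, then $A_5\times A_5$, of order $3600$, would embed in $B_k/C$, of order $\le720$: impossible. So $C\supseteq A_5\times A_5$, and $B_{k'}\supseteq C\supseteq A_5\times A_5$.

**Step 6: conclude.** For every tower of Lemma 4 with top field $k$, the group $B_k$ contains $A_5\times A_5$. So it is transitive on the five roots of $f$, and no root of $f$ lies in $k(i)$, which $B_k$ fixes. Every constructible complex number lies in such a field $k(i)$ by Lemma 4. So no root of $f$ is constructible. $\square$
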